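\title{A computable metric space whose completion has Scott rank $\omega_1$}

\begin{abstract}
A metric space is a first-order structure in the language of the relations $d(x,y)<q$, $q\in\mathbb{Q}^+$. For countable structures, Nadel's bound says that the Scott rank is at most the Church--Kleene ordinal relative to the structure. We show that the analogue for Polish metric spaces fails: there is a computable metric space $\mathcal{M}$ whose completion has Scott rank $\omega_1$, the first uncountable cardinal, which is the largest value possible for a Polish metric space. We also prove a local form of the bound, relative to codes of the tuples compared, and show that the global bound holds when the orbit equivalence relations of the isometry group are $\Delta^1_1(\mathcal{M})$.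
\end{abstract}

\section{The question and the results}\label{sec:intro}

We regard a metric space $(X,d)$ as a classical first-order structure in the countable language $\{R_q:q\in\mathbb{Q}^+\}$, where $R_q(x,y)$ holds if and only if $d(x,y)<q$. Let $\mathcal{N}$ be such a structure. For tuples $\bar a=(a_0,\dots,a_{n-1})$ and $\bar b=(b_0,\dots,b_{n-1})$ of the same length from $\mathcal{N}$, the \emph{back-and-forth relations} are defined by transfinite recursion:
\begin{itemize}
\item $\bar a\equiv_0\bar b$ if $R_q(a_i,a_j)\leftrightarrow R_q(b_i,b_j)$ for all $i,j<n$ and $q\in\mathbb{Q}^+$;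
\item $\bar a\equiv_{\alpha+1}\bar b$ if for every $c\in\mathcal{N}$ there is $e\in\mathcal{N}$ with $\bar ac\equiv_\alpha\bar be$, and for every $e\in\mathcal{N}$ there is $c\in\mathcal{N}$ with $\bar ac\equiv_\alpha\bar be$;
\item $\bar a\equiv_\lambda\bar b$, for limit $\lambda$, if $\bar a\equiv_\alpha\bar b$ for all $\alpha<\lambda$.
\end{itemize}
Since $d(x,y)=\inf\{q:R_q(x,y)\}$, the relation $\bar a\equiv_0\bar b$ says that $d(a_i,a_j)=d(b_i,b_j)$ for all $i,j$. It helps to think of a game: a challenger adds a point to one of the two tuples, a responder adds a point to the other, and $\bar a\equiv_k\bar b$ for finite $k$ says that the responder can keep all distances equal for $k$ rounds. The \emph{Scott rank} $\mathrm{SR}(\mathcal{N})$ is the least ordinal $\alpha$ such that $\bar a\equiv_\alpha\bar b$ implies $\bar a\equiv_{\alpha+1}\bar b$ for all tuples $\bar a,\bar b$ of equal length.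

Write $\bar a\cong\bar b$ if some isometry of $\mathcal{N}$ onto itself maps $\bar a$ to $\bar b$, that is, if the tuples lie in one orbit of $\mathrm{Iso}(\mathcal{N})$. When $\mathcal{N}$ is \emph{Polish} (complete and separable), $\mathrm{SR}(\mathcal{N})$ is the least $\alpha$ at which $\equiv_\alpha$ coincides with $\cong$ (Lemma~\ref{lem:sr}). So the Scott rank measures how long the game must run to tell orbits apart. For example, in $\{0,1,3\}\subseteq\mathbb{R}$ all points are $\equiv_0$-related, but the three points realize different sets of distances, so $\equiv_1$ is equality and the Scott rank is $1$.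

A Polish metric space is determined by any countable dense subspace, and this makes effective questions about it meaningful. A \emph{presentation} is a metric space $\mathcal{M}=(A,d)$ with $A\subseteq\omega$. Its \emph{code} is the set $\{(q,i,j)\in\mathbb{Q}^+\times A\times A:d(i,j)<q\}$, viewed as a real, and $\bar{\mathcal{M}}$ is its completion. For a real $y$, let $\omega_1^y$ be the least ordinal that is not the order type of a well-ordering of natural numbers recursive in $y$. It is countable, and it is a limit ordinal. We write $\omega_1^{\mathcal{M}}$ when $y$ is the code of $\mathcal{M}$, and $\omega_1^{CK}$ when $y$ is computable. The following question is posed in \cite{source}.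

\medskip
\noindent\textbf{Question.} \emph{Is $\mathrm{SR}(\bar{\mathcal{M}})\le\omega_1^{\mathcal{M}}$ for every presentation $\mathcal{M}$?}
\medskip

The simplest cases suggest a positive answer. Nadel's bound states that $\mathrm{SR}(\mathcal{M})\le\omega_1^{\mathcal{L}\oplus\mathcal{M}}$ for a countable structure $\mathcal{M}$ in a countable language $\mathcal{L}$. Our language is computable, so the answer is yes when $\mathcal{M}$ is already complete. For compact $\mathcal{N}$, Fokina, Friedman, Koerwien and Nies showed $\mathrm{SR}(\mathcal{N})\le\omega$. And $\mathcal{M}$ does contain all the information about $\bar{\mathcal{M}}$. The reason for doubt is that the Scott rank of $\bar{\mathcal{M}}$ concerns all tuples of $\bar{\mathcal{M}}$, and a point of the completion can be far more complex than $\mathcal{M}$. This is what happens: the answer is no, and no countable bound of any kind is possible.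

\begin{theorem}\label{thm:A}
There is a presentation $\mathcal{M}$ on $A=\omega$ with computable code and rational distances such that for every countable ordinal $\alpha$ there are points $a,b\in\bar{\mathcal{M}}$ with $a\equiv_\alpha b$ but no isometry of $\bar{\mathcal{M}}$ onto itself takes $a$ to $b$. Hence $\mathrm{SR}(\bar{\mathcal{M}})\ge\omega_1>\omega_1^{CK}=\omega_1^{\mathcal{M}}$.
\end{theorem}

What survives of Nadel's bound is a local statement. The \emph{code} of a point $a\in\bar{\mathcal{M}}$ is $\ulcorner a\urcorner=\{(q,i)\in\mathbb{Q}^+\times A:d(a,i)<q\}$, and $\mathcal{M}\oplus\bar a\oplus\bar b$ denotes the join of the codes of $\mathcal{M}$ and of the entries of $\bar a$ and $\bar b$.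

\begin{theorem}\label{thm:B}
For every presentation $\mathcal{M}$ and all $\bar a,\bar b\in\bar{\mathcal{M}}^n$ in different $\mathrm{Iso}(\bar{\mathcal{M}})$-orbits there is $\alpha<\omega_1^{\mathcal{M}\oplus\bar a\oplus\bar b}$ with $\bar a\not\equiv_\alpha\bar b$. Hence $\mathrm{SR}(\bar{\mathcal{M}})\le\omega_1$ always, and $\mathrm{SR}(\bar{\mathcal{M}})=\omega_1$ for the presentation of Theorem~\ref{thm:A}.
\end{theorem}

The upper bound $\omega_1$ is due to Doucha and is reproved here. Say that $\cong$ on $\bar{\mathcal{M}}^n$ is \emph{$\Delta^1_1(\mathcal{M})$ on codes} if the set of tuples of reals $(\ulcorner a_0\urcorner,\dots,\ulcorner a_{n-1}\urcorner,\ulcorner b_0\urcorner,\dots,\ulcorner b_{n-1}\urcorner)$ with $\bar a\cong\bar b$ is $\Delta^1_1$ in the code of $\mathcal{M}$.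

\begin{theorem}\label{thm:C}
Let $\mathcal{M}$ be a presentation. If for each $n$ the orbit equivalence relation of $\mathrm{Iso}(\bar{\mathcal{M}})$ on $\bar{\mathcal{M}}^n$ is Borel, then $\mathrm{SR}(\bar{\mathcal{M}})<\omega_1$. If each of these relations is $\Delta^1_1(\mathcal{M})$ on codes, then $\mathrm{SR}(\bar{\mathcal{M}})\le\omega_1^{\mathcal{M}}$.
\end{theorem}

We prove Theorems~\ref{thm:B} and~\ref{thm:C} first (Section~\ref{sec:upper}), because they show what a counterexample must look like. Sections~\ref{sec:equation}--\ref{sec:game} prove Theorem~\ref{thm:A}: we write down a linear equation over $\mathbb{F}_2$ with a parameter $x\in2^\omega$, whose solvability expresses that a tree coded by $x$ has infinite paths; we build one space in which two points $a,b$ depending on $x$ lie in one orbit exactly when the equation is solvable; and we show that finite approximate solutions give the responder a strategy.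

\section{Back-and-forth relations, isometries and well-founded trees}\label{sec:prelim}

\begin{lemma}\label{lem:basic}
Let $\mathcal{N}$ be a nonempty metric space.
\begin{enumerate}
\item[(a)] If $\beta\le\alpha$, then $\bar a\equiv_\alpha\bar b$ implies $\bar a\equiv_\beta\bar b$.
\item[(b)] If $\bar a\cong\bar b$, then $\bar a\equiv_\alpha\bar b$ for every $\alpha$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We show by induction on $\alpha$ that $\equiv_{\alpha+1}$ implies $\equiv_\alpha$; then (a) follows by a second induction on $\alpha\ge\beta$, limit stages being covered by the definition. Let $\bar a\equiv_{\alpha+1}\bar b$. If $\alpha=0$, take any $c,e$ with $\bar ac\equiv_0\bar be$ and drop the last entries. If $\alpha=\gamma+1$, every move has an answer with $\bar ac\equiv_{\gamma+1}\bar be$, hence $\bar ac\equiv_\gamma\bar be$ by induction, so $\bar a\equiv_{\gamma+1}\bar b$. If $\alpha$ is a limit, every move has an answer with $\bar ac\equiv_\gamma\bar be$ for all $\gamma<\alpha$; so $\bar a\equiv_{\gamma+1}\bar b$, and by induction $\bar a\equiv_\gamma\bar b$, for all $\gamma<\alpha$.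

(b) Induct on $\alpha$. If $\varphi$ is an onto isometry with $\varphi(\bar a)=\bar b$, answer $c$ by $\varphi(c)$ and $e$ by $\varphi^{-1}(e)$; the extended tuples are again in one orbit.
\end{proof}

By (a) the relations $\equiv_\alpha$ decrease on a set, so they stabilize and $\mathrm{SR}(\mathcal{N})$ exists. We will use the following standard fact twice: if $\mathcal{N}$ is complete and $\{c_i:i\in\omega\}$, $\{e_i:i\in\omega\}$ are dense in $\mathcal{N}$ with $d(c_i,c_j)=d(e_i,e_j)$ for all $i,j$, then $c_i\mapsto e_i$ extends to an isometry of $\mathcal{N}$ onto $\mathcal{N}$. Indeed, the map extends to an isometric embedding by completeness, and the range of the extension is complete, hence closed, and dense.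

\begin{lemma}\label{lem:sr}
If $\mathcal{N}$ is a Polish metric space, then $\mathrm{SR}(\mathcal{N})$ is the least $\alpha$ such that $\bar a\equiv_\alpha\bar b$ implies $\bar a\cong\bar b$ for all tuples.
\end{lemma}

\begin{proof}
If $\equiv_\alpha$ implies $\cong$, then it implies $\equiv_{\alpha+1}$ by Lemma~\ref{lem:basic}(b). Conversely, suppose $\equiv_\alpha$ implies $\equiv_{\alpha+1}$, and let $\bar a\equiv_\alpha\bar b$. Let $\{m_k:k\in\omega\}$ be dense. Choose $c_0,e_0,c_1,e_1,\dots$ recursively with $c_{2k}=m_k$, $e_{2k+1}=m_k$ and $\bar ac_0\cdots c_i\equiv_\alpha\bar be_0\cdots e_i$ for all $i$; this is possible because each such pair of tuples is also $\equiv_{\alpha+1}$-related. All these pairs are $\equiv_0$-related, so $a_j\mapsto b_j$, $c_i\mapsto e_i$ preserves distances, and it extends to an onto isometry.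
\end{proof}

We recall the descriptive set theory needed for the upper bounds. A set of reals is $\Sigma^1_1(y)$ if it has the form $\{v:\exists z\,\psi(v,z,y)\}$ with $z$ ranging over reals and $\psi$ arithmetical, that is, with quantifiers over natural numbers only. It is $\Delta^1_1(y)$ if it and its complement are $\Sigma^1_1(y)$. The analytic sets are those that are $\Sigma^1_1(y)$ for some $y$; the image of a Borel set under a Borel map between Polish spaces is analytic. A \emph{tree} is a set $T$ of finite sequences of natural numbers closed under initial segments. It is \emph{well-founded} if it has no infinite branch, and then we define $|t|=\sup\{|t'|+1:t'\in T\text{ an immediate extension of }t\}$ for $t\in T$ and call $|\emptyset|$ the \emph{rank} of $T$. We use two textbook facts.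
\begin{itemize}
\item (Spector) A well-founded tree arithmetical in $y$ has rank below $\omega_1^y$.
\item ($\Sigma^1_1$-bounding) The ranks of the members of an analytic set of well-founded trees are bounded by an ordinal below $\omega_1$. For a $\Sigma^1_1(y)$ set of well-founded trees they are bounded by an ordinal below $\omega_1^y$.
\end{itemize}

\section{The tree of approximate isometries}\label{sec:upper}

Let $\mathcal{M}=(A,d)$ be a presentation with $A\ne\emptyset$ (the empty case is trivial), and let $\mathcal{N}=\bar{\mathcal{M}}$. Since $i\in A$ if and only if $(1,i,i)$ is in the code of $\mathcal{M}$, there is an enumeration $(m_k)_{k\in\omega}$ of $A$, with repetitions allowed, recursive in that code.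

We want a tree on a countable set whose branches are the runs of the construction in the proof of Lemma~\ref{lem:sr}. The difficulty is that the answers $e_{2k}$ and $c_{2k+1}$ are points of $\mathcal{N}$, not of $A$. So at level $l$ the tree records approximations in $A$, of accuracy $2^{-l}$, to the first $l$ pairs $(c_i,e_i)$. For $\bar a,\bar b\in\mathcal{N}^n$ let $T_{\bar a,\bar b}$ be the tree of all sequences $(t_1,\dots,t_r)$, with $t_l=(C^l_i,E^l_i)_{i<l}\in A^{2l}$, such that whenever the indices are in range:
\begin{enumerate}
\item[(T1)] $C^l_{2k}=m_k$ and $E^l_{2k+1}=m_k$;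
\item[(T2)] $d(C^{l+1}_i,C^l_i)<2^{1-l}$ and $d(E^{l+1}_i,E^l_i)<2^{1-l}$;
\item[(T3)] $|d(C^l_i,C^l_j)-d(E^l_i,E^l_j)|<2^{2-l}$ and $|d(C^l_i,a_j)-d(E^l_i,b_j)|<2^{1-l}$.
\end{enumerate}

\begin{lemma}\label{lem:tree}
Let $T=T_{\bar a,\bar b}$ and $y=\mathcal{M}\oplus\bar a\oplus\bar b$.
\begin{enumerate}
\item[(a)] $T$ is arithmetical in $y$, by a formula that depends only on $n$.
\item[(b)] If $\bar a\not\cong\bar b$, then $T$ is well-founded.
\item[(c)] If $T$ is well-founded of rank $\zeta$, then $\bar a\not\equiv_{\zeta+1}\bar b$.
\end{enumerate}
\end{lemma}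

\begin{proof}
(a) Conditions (T2) and (T3) are conjunctions of inequalities $\mu<\mu'+\varepsilon$, where $\varepsilon\in\mathbb{Q}^+$ and $\mu,\mu'\ge0$ are reals for which $y$ decides the statements $\mu<q$ and $\mu'<q$. Now $\mu<\mu'+\varepsilon$ holds if and only if there is $q\in\mathbb{Q}^+$ with $\mu<q$ and not $\mu'<q-\varepsilon$.

(b) Let $(t_l)_{l\ge1}$ be an infinite branch. By (T2) the limits $c_i=\lim_lC^l_i$ and $e_i=\lim_lE^l_i$ exist in $\mathcal{N}$. By (T1) $c_{2k}=m_k=e_{2k+1}$, so both sequences are dense. By (T3) $d(c_i,c_j)=d(e_i,e_j)$ and $d(c_i,a_j)=d(e_i,b_j)$. Let $\varphi$ be the onto isometry extending $c_i\mapsto e_i$. Then $d(e_i,\varphi(a_j))=d(c_i,a_j)=d(e_i,b_j)$ for all $i$, and letting $e_i$ approach $b_j$ gives $\varphi(a_j)=b_j$. So $\bar a\cong\bar b$.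

(c) We prove the following by induction on $\beta$. \emph{Let $t\in T$ have length $r$, and let $\bar c,\bar e\in\mathcal{N}^r$ satisfy $\bar a\bar c\equiv_\beta\bar b\bar e$, $c_{2k}=m_k$, $e_{2k+1}=m_k$, $d(C^r_i,c_i)<2^{-r}$ and $d(E^r_i,e_i)<2^{-r}$. Then $|t|\ge\beta$.} It suffices to show $|t|\ge\beta'+1$ for each $\beta'<\beta$. By Lemma~\ref{lem:basic}(a), $\bar a\bar c\equiv_{\beta'+1}\bar b\bar e$. So there are $c_r,e_r$ with $\bar a\bar cc_r\equiv_{\beta'}\bar b\bar ee_r$, where $c_r=m_k$ if $r=2k$ and $e_r=m_k$ if $r=2k+1$. For $i\le r$ choose $C^{r+1}_i,E^{r+1}_i\in A$ within $2^{-r-1}$ of $c_i,e_i$, taking $C^{r+1}_{2k}=m_k$ and $E^{r+1}_{2k+1}=m_k$, and let $t'$ be the resulting extension of $t$. Then (T1) holds. For (T2), $d(C^{r+1}_i,C^r_i)<2^{-r-1}+2^{-r}<2^{1-r}$, and the same holds for $E$. For (T3) at level $l=r+1$, the extended tuples are $\equiv_0$-related, so $d(c_i,c_j)=d(e_i,e_j)$ and $d(c_i,a_j)=d(e_i,b_j)$; replacing four points, respectively two points, by approximations within $2^{-l}$ creates a discrepancy below $4\cdot2^{-l}$, respectively $2\cdot2^{-l}$. Thus $t'\in T$, and $|t'|\ge\beta'$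 by induction.

For $t=\emptyset$ the statement says that $\bar a\equiv_\beta\bar b$ implies $\zeta\ge\beta$, and $\beta=\zeta+1$ gives (c).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $\bar a\not\cong\bar b$ and $y=\mathcal{M}\oplus\bar a\oplus\bar b$. By Lemma~\ref{lem:tree}(a),(b) and Spector's theorem, $T_{\bar a,\bar b}$ is well-founded of rank $\zeta<\omega_1^y$. Since $\omega_1^y$ is a limit ordinal, $\alpha=\zeta+1<\omega_1^y$, and $\bar a\not\equiv_\alpha\bar b$ by (c). As $\alpha$ is countable, $\bar a\not\equiv_{\omega_1}\bar b$. So $\equiv_{\omega_1}$ implies $\cong$, and $\mathrm{SR}(\mathcal{N})\le\omega_1$ by Lemma~\ref{lem:sr}. The last assertion follows together with Theorem~\ref{thm:A}, whose proof does not use the present theorem.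
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Fix $n$ and let $S_n=\{T_{\bar a,\bar b}:\bar a,\bar b\in\mathcal{N}^n,\ \bar a\not\cong\bar b\}$, a set of well-founded trees by Lemma~\ref{lem:tree}(b).

Suppose $\cong$ is Borel on $\mathcal{N}^n$. The map $a\mapsto\ulcorner a\urcorner$ is Borel because the sets $\{a:d(a,i)<q\}$ are open, so $(\bar a,\bar b)\mapsto T_{\bar a,\bar b}$ is Borel by Lemma~\ref{lem:tree}(a). Hence $S_n$ is analytic.

Suppose $\cong$ is $\Delta^1_1(\mathcal{M})$ on codes. The set of codes of points is $\Sigma^1_1(\mathcal{M})$: a real $v$ is such a code if and only if there is a sequence $(i_k)$ in $A$ with $d(i_k,i_{k+1})<2^{-k}$ such that, for all $(q,i)$, we have $(q,i)\in v$ exactly when $i\in A$ and $\exists q'<q\,\exists K\,\forall k\ge K\ d(i_k,i)<q'$. A tree belongs to $S_n$ if and only if there are $2n$ reals that are codes of points, whose tuple is outside the $\Delta^1_1(\mathcal{M})$ set of codes of equivalent pairs, and from which the formula of Lemma~\ref{lem:tree}(a) defines the tree. Hence $S_n$ is $\Sigma^1_1(\mathcal{M})$.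

By $\Sigma^1_1$-bounding, the ranks of the trees in $S_n$ are at most some $\alpha_n$, where $\alpha_n<\omega_1$ in the first case and $\alpha_n<\omega_1^{\mathcal{M}}$ in the second. By Lemmas~\ref{lem:tree}(c) and~\ref{lem:basic}(a), $\equiv_{\alpha_n+1}$ implies $\cong$ on $n$-tuples. With $\alpha=\sup_n(\alpha_n+1)$, the relation $\equiv_\alpha$ implies $\cong$ on all tuples, so $\mathrm{SR}(\mathcal{N})\le\alpha$ by Lemma~\ref{lem:sr}. A countable supremum of countable ordinals is countable, so $\alpha<\omega_1$ in the first case, and $\alpha\le\omega_1^{\mathcal{M}}$ in the second.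
\end{proof}

These results constrain an example as in Theorem~\ref{thm:A}. The code of a point of $A$ is computable from the code of $\mathcal{M}$, so by Theorem~\ref{thm:B} tuples from $A$ in different orbits are separated below $\omega_1^{\mathcal{M}}$. The pairs $a,b$ must therefore use points outside $\mathcal{M}$, and $a\equiv_\alpha b$, $a\not\cong b$ force $\alpha<\omega_1^{\mathcal{M}\oplus a\oplus b}$: the points themselves must carry a well-ordering of length at least $\alpha$. By Theorem~\ref{thm:C}, some orbit equivalence relation must fail to be Borel. We meet both demands by letting a point carry a real $x$ that codes a tree, and letting its orbit detect the infinite paths of that tree.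

\section{A linear equation that detects infinite paths}\label{sec:equation}

\subsection*{The equation}
Let $\mathrm{Seq}$ be the set of nonempty finite sequences from $\omega$, called \emph{nodes}. Nodes of length $1$ are \emph{roots}; $\tau^\frown j$ is a \emph{child} of $\tau$; and $\tau^-$ is $\tau$ with its last entry removed. The metric space will read the real $x$ one bit at a time, so we process the nodes one at a time. Let $h(\tau)=\mathrm{length}(\tau)+\max(\tau)$, which takes each value finitely often, and enumerate $\mathrm{Seq}$ without repetition as $\sigma_0,\sigma_1,\dots$ by increasing $h$, then by length, then lexicographically: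
\[
(0),\ (1),\ (0,0),\ (2),\ (0,1),\ (1,0),\ (1,1),\ (0,0,0),\ (3),\ \dots
\]
This enumeration is computable. Put $\mathrm{idx}(\sigma_n)=n$ and $\mathrm{idx}(\emptyset)=-1$. We use two properties: $\mathrm{idx}(\tau^-)<\mathrm{idx}(\tau)$, because removing the last entry lowers $h$; and $\mathrm{idx}((n))\ge n$, because $(0),\dots,(n-1)$ come before $(n)$.

Before stage $n$ the nodes $\sigma_0,\dots,\sigma_{n-1}$ have been processed. The \emph{front}
\[
B_n=\{\tau\in\mathrm{Seq}:\mathrm{idx}(\tau^-)<n\le\mathrm{idx}(\tau)\}
\]
consists of the unprocessed nodes that are roots or have a processed parent. Thus $B_0$ is the set of roots, $\sigma_n\in B_n$, and $(i)\in B_n$ if and only if $n\le\mathrm{idx}((i))$; in particular $(i)\in B_n$ for $i\ge n$. Moreover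
\begin{equation}\label{eq:front}
B_{n+1}=(B_n\setminus\{\sigma_n\})\ \sqcup\ \{\sigma_n{}^\frown j:j\in\omega\},
\end{equation}
since $\tau\in B_{n+1}$ means $\mathrm{idx}(\tau^-)\le n<\mathrm{idx}(\tau)$, and the two parts are the cases $\mathrm{idx}(\tau^-)<n$ and $\mathrm{idx}(\tau^-)=n$. For instance, $B_2$ consists of the roots $(i)$ with $i\ge2$ and all children of $(0)$ and $(1)$.

Let $K_n$ be the $\mathbb{F}_2$-vector space of finite subsets of $B_n$, with symmetric difference as addition and $0=\emptyset$. For $i\in\{0,1\}$ let $\pi^i_n:K_{n+1}\to K_n$ be the linear map with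
\[
\pi^i_n(\{\tau\})=\{\tau\}\quad(\tau\in B_n\setminus\{\sigma_n\}),\qquad \pi^1_n(\{\sigma_n{}^\frown j\})=\{\sigma_n\},\qquad \pi^0_n(\{\sigma_n{}^\frown j\})=0 .
\]
For $x\in2^\omega$ and $s\in2^{<\omega}$ define linear maps $\delta_x:\prod_jK_j\to\prod_jK_j$ and $\delta_s:\prod_{j\le|s|}K_j\to\prod_{j<|s|}K_j$ by
\[
\delta_x(u)_j=u_j+\pi_j^{x(j)}(u_{j+1}),\qquad \delta_s(w)_j=w_j+\pi_j^{s(j)}(w_{j+1}).
\]
(The cokernel of $\delta_x$ is the derived limit $\lim^1$ of the inverse sequence $(K_j,\pi_j^{x(j)})$; we do not use this.) Let $\nu=(\nu_n)_n$ with $\nu_n=\{(n)\}\in K_n$. The equation is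
\[
\delta_x(u)=\nu .
\]
For fixed $x$, a \emph{solution} is a $u\in\prod_jK_j$ satisfying it, and an \emph{$n$-solution} is a $u\in\prod_{j\le n}K_j$ with $\delta_{x\restriction n}(u)=\nu{\restriction}n$. Every $u\in K_0$ is a $0$-solution.

\begin{lemma}\label{lem:onto}
Each $\delta_s$ is onto.
\end{lemma}

\begin{proof}
Given $z$, put $w_{|s|}=0$ and $w_j=z_j+\pi_j^{s(j)}(w_{j+1})$ for $j=|s|-1,\dots,0$.
\end{proof}

So no finite part of the equation is an obstruction. Extending $w$ by zeros shows that every finitely supported sequence lies in the image of $\delta_x$; this is why $\nu$ must have infinite support.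

\subsection*{Tokens}
Call $\sigma_n$ \emph{open} (for $x$) if $x(n)=1$ and \emph{closed} otherwise. Given $u$, put $v_n=u_n+\nu_n$. The $n$th coordinate of the equation is $\pi_n^{x(n)}(u_{n+1})=v_n$, which by \eqref{eq:front} is equivalent to the conjunction of two rules:
\begin{enumerate}
\item[(R1)] for $\tau\in B_n\setminus\{\sigma_n\}$, $\tau\in u_{n+1}$ if and only if $\tau\in v_n$;
\item[(R2)] $\sigma_n\in v_n$ if and only if $\sigma_n$ is open and $u_{n+1}$ contains an odd number of children of $\sigma_n$.
\end{enumerate}
Read $u_n$ as the set of positions of finitely many tokens. At stage $n$ a token is dropped on the root $(n)$, and it annihilates with a token that is already there. Tokens not on $\sigma_n$ stay where they are. A token on $\sigma_n$ must move to a child, which is possible only if $\sigma_n$ is open. The rules also permit extra tokens to appear on children of $\sigma_n$, but we never use this.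

Consider the \emph{extension game} for $x$: a challenger names numbers $n_1\le n_2\le\cdots$, and a solver answers with an $n_1$-solution, then an $n_2$-solution extending it, and so on. Section~\ref{sec:game} shows that this game is the heart of the back-and-forth game in our space.

\begin{example}[one round is always safe]\label{ex:zero}
For any $x$ and $n$, the sets $u_j=\{(i):j\le i<n\}$, $j\le n$, form an $n$-solution with $u_n=\emptyset$: here $v_j=\{(i):j<i<n\}=u_{j+1}$ for $j<n$, this set consists of roots, and it omits $\sigma_j$ because $\mathrm{idx}((i))\ge i>j$. The solver has paid in advance for the first $n$ tokens. If $x$ is constantly $0$, the solver cannot survive two rounds. The challenger names $0$, receives a finite set $u_0$, picks $(i)\notin u_0$ and names $\mathrm{idx}((i))+1$. The token dropped at stage $i$ is not annihilated, and at stage $\mathrm{idx}((i))$ it cannot move.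
\end{example}

\begin{example}[exactly the roots are open]\label{ex:roots}
Start from $u_0=\emptyset$ and create no extra tokens. The first stages run as follows.
\[
\begin{array}{c|c|c|l|l}
n&\sigma_n&x(n)&v_n&u_{n+1}\\\hline
0&(0)&1&\{(0)\}&\{(0,j)\}\\
1&(1)&1&\{(0,j),(1)\}&\{(0,j),(1,j')\}\\
2&(0,0)&0&\{(0,j),(1,j'),(2)\}&v_2,\text{ provided }j\ne0\\
3&(2)&1&\{(0,j),(1,j'),(2),(3)\}&\{(0,j),(1,j'),(2,j''),(3)\}\\
4&(0,1)&0&u_4\cup\{(4)\}&v_4,\text{ provided }j\ne1
\end{array}
\]
The token on $(0,j)$ blocks the run at stage $\mathrm{idx}((0,j))$, but a large $j$ postpones this. So the solver survives two rounds: answer $n_1$ as in Example~\ref{ex:zero}, with $u_{n_1}=\emptyset$, and answer $n_2$ by moving each token that has to leave its root to a child of index at least $n_2$, where it is not disturbed before stage $n_2$. The solver does not survive three rounds: the challenger names $0$, then $m+1$ where $m=\mathrm{idx}((i))$ and $(i)\notin u_0$, and then $\mathrm{idx}((i,j))+1$ for some $(i,j)\in u_{m+1}$.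
\end{example}

One more level of open nodes bought one more round. The next two statements turn this into the general picture: a solution needs infinite open paths, while surviving for long needs only open trees of high rank. An \emph{open path from $(i)$} is an infinite sequence $\tau_0=(i),\tau_1,\tau_2,\dots$ of open nodes with each $\tau_{k+1}$ a child of $\tau_k$.

\begin{proposition}\label{prop:paths}
The equation $\delta_x(u)=\nu$ has a solution if and only if there is an open path from $(i)$ for all but finitely many $i$.
\end{proposition}

\begin{proof}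
Let $u$ be a solution and $(i)\notin u_0$; as $u_0$ is finite, this covers all but finitely many $i$. For $n<i$ we have $(i)\in B_n\setminus\{\sigma_n\}$ and $(i)\notin\nu_n$, so (R1) gives $(i)\notin u_n$ for $n\le i$. Hence $(i)\in v_i$. Now suppose $\tau\in v_n$ and $\tau\notin\nu_k$ for all $k>n$; this holds for $\tau=(i)$ and $n=i$. Let $m=\mathrm{idx}(\tau)$, so $m\ge n$ as $\tau\in B_n$. If $n\le k<m$ and $\tau\in v_k$, then $\tau\in u_{k+1}$ by (R1), and so $\tau\in v_{k+1}$. Therefore $\sigma_m=\tau\in v_m$, and by (R2) $\tau$ is open and has a child $\tau'\in u_{m+1}$. Since $\tau'$ is not a root, it lies in no $\nu_k$, so $\tau'\in v_{m+1}$ and the argument applies to $\tau'$. Iterating gives an open path from $(i)$.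

Conversely, let $F$ be finite and let $P_i$ be the set of nodes of an open path from $(i)$, for $i\notin F$. Indices increase along $P_i$, so $P_i\cap B_n$ consists of one node, the first of index at least $n$; for $i=n$ it is $(n)$. Put $u_n=\{(i):i\in F,\ i\ge n\}\cup\bigcup\{P_i\cap B_n:i\notin F,\ i<n\}$. Then $v_n=\{(i):i\in F,\ i>n\}\cup\bigcup\{P_i\cap B_n:i\notin F,\ i\le n\}$. If $\sigma_n\notin v_n$, then $u_{n+1}=v_n$, which contains no child of $\sigma_n$. If $\sigma_n\in v_n$, then $\sigma_n$ lies on one $P_i$, so it is open, and $u_{n+1}$ arises from $v_n$ by replacing $\sigma_n$ with its child on $P_i$. In both cases (R1) and (R2) hold.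
\end{proof}

Only the first direction is needed below. It uses that $u_0$ is finite: if infinite sets were allowed, $u_n=\{(i):i\ge n\}$ would annihilate every token.

\subsection*{Ranked trees of open nodes}
Fix a countable ordinal $\alpha\ge1$ and a map $\eta:\omega\to\alpha$ that takes every value infinitely often. Define $\rho:\mathrm{Seq}\to\alpha+1$ by recursion on length:
\[
\rho((i))=\alpha,\qquad \rho(\tau^\frown j)=\begin{cases}\eta(j)&\text{if }\eta(j)<\rho(\tau),\\ 0&\text{otherwise.}\end{cases}
\]
Let $x_\alpha\in2^\omega$ be given by $x_\alpha(n)=1$ if and only if $\rho(\sigma_n)>0$. For $\alpha=1$ this is the real of Example~\ref{ex:roots}. For $\beta\le\alpha$, call an $n$-solution $u$ for $x_\alpha$ \emph{$\beta$-good} if $\rho(\tau)\ge\beta$ for all $\tau\in u_n$.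

\begin{lemma}\label{lem:extend}
Let $x=x_\alpha$.
\begin{enumerate}
\item[(a)] The equation $\delta_x(u)=\nu$ has no solution.
\item[(b)] If $\beta<\alpha$, $u$ is a $(\beta+1)$-good $n$-solution and $n'\ge n$, then $u$ extends to a $\beta$-good $n'$-solution.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $\tau^\frown j$ is open, then $\rho(\tau^\frown j)>0$, so $\rho(\tau^\frown j)=\eta(j)<\rho(\tau)$. Thus $\rho$ strictly decreases along an open path, so there is none. Apply Proposition~\ref{prop:paths}.

(b) The challenger may ask for any finite number of further stages, while the ranks may drop only from $\beta+1$ to $\beta$. So each token should move at most once, as in Example~\ref{ex:roots}. We construct $u_k\in K_k$ for $n\le k\le n'$ such that every $\tau\in u_k$ satisfies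
\begin{equation}\label{eq:inv}
\rho(\tau)\ge\beta+1,\quad\text{or}\quad \rho(\tau)=\beta\text{ and }\mathrm{idx}(\tau)\ge n'.
\end{equation}
This holds for $u_n$. Let $n\le k<n'$. All elements of $v_k\subseteq u_k\cup\{(k)\}$ satisfy \eqref{eq:inv}, because $\rho((k))=\alpha\ge\beta+1$. If $\sigma_k\notin v_k$, put $u_{k+1}=v_k$. If $\sigma_k\in v_k$, then $\mathrm{idx}(\sigma_k)=k<n'$ forces $\rho(\sigma_k)\ge\beta+1$, so $\sigma_k$ is open. For each of the infinitely many $j$ with $\eta(j)=\beta$ we have $\rho(\sigma_k{}^\frown j)=\beta$; choose such a $j$ with $\mathrm{idx}(\sigma_k{}^\frown j)\ge n'$ and put $u_{k+1}=(v_k\setminus\{\sigma_k\})\cup\{\sigma_k{}^\frown j\}$. In both cases $u_{k+1}\in K_{k+1}$ by \eqref{eq:front}, rules (R1) and (R2) hold since $v_k\subseteq B_k$ contains no child of $\sigma_k$, and \eqref{eq:inv} is preserved. Finally, \eqref{eq:inv} for $u_{n'}$ says in particular that the extension is $\beta$-good.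
\end{proof}

\section{The space and its isometry group}\label{sec:space}

We want one space, independent of $x$, containing for each $x$ a copy $Z_x=\{x\}\times\prod_jK_j$ of the product on which the isometry group acts by exactly the translations in the image of $\delta_x$. The union $Z$ of the $Z_x$ with its natural ultrametric has too many isometries; for example $(x,z)\mapsto(x,z+\nu)$ is one. We cut them down by adding a countable discrete set $D$ whose mutual distances are rigid up to a group $G$, and whose distances to $Z$ record the maps $\delta_s$.

Let $\mathcal{N}=Z\sqcup D$, where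
\[
Z=\Bigl\{(x,z):x\in2^\omega,\ z\in\prod_jK_j\Bigr\},\qquad D=\Bigl\{(s,w):s\in2^{<\omega},\ w\in\prod_{j\le|s|}K_j\Bigr\}.
\]
The first coordinate of a point is its \emph{address}. Write $s\wedge t$ for the longest common initial segment of two addresses. Say that $(x,z)\in Z$ \emph{matches} $(s,w)\in D$ if $s\subset x$ and $\delta_s(w)=z{\restriction}|s|$. List the pairs $(\{s,t\},u)$ with $s,t\in2^{<\omega}$ and $u\in\prod_{j\le|s\wedge t|}K_j$ computably without repetition, and let $\kappa$ send the $k$th pair to $1/(k+1)$; so $\kappa$ is a computable injection into $(0,1]\cap\mathbb{Q}$. Let $d$ be symmetric, zero on the diagonal, and for distinct points put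
\begin{itemize}
\item $d((x,z),(x',z'))=2^{-m-1}$, where $m$ is least with $x(m)\ne x'(m)$ or $z_m\ne z'_m$;
\item $d((x,z),(s,w))=2-2^{-|s|}$ if $(x,z)$ matches $(s,w)$, and $2$ otherwise;
\item $d((s,w),(t,w'))=1+\kappa\bigl(\{s,t\},(w_j+w'_j)_{j\le|s\wedge t|}\bigr)$.
\end{itemize}
The gap $2^{-|s|}$ between matching and not matching has to shrink with $|s|$, because points of $Z$ at distance $2^{-|s|}$ can differ in whether they match $(s,w)$.

\begin{lemma}\label{lem:metric}
$(\mathcal{N},d)$ is a complete metric space whose set of isolated points is $D$. It is the completion of a presentation $\mathcal{M}$ on $\omega$ with computable code and rational distances.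
\end{lemma}

\begin{proof}
On $Z$, $d$ is the first-difference ultrametric of the product $\prod_m(2\times K_m)$ of discrete sets; it is complete, has no isolated points, and takes values at most $\frac12$. Every distance from a point of $D$ to a different point lies in $[1,2]$. Consider three distinct points. If all are in $Z$, the ultrametric inequality applies. If at least two are in $D$, all three distances lie in $[1,2]$, and $2\le1+1$. Otherwise the points are $p,p'\in Z$ and $o=(s,w)\in D$, with $d(p,p')=2^{-m-1}$. Then $d(p,p')\le\frac12\le d(p,o)+d(o,p')$, and it remains to see $|d(p,o)-d(p',o)|\le2^{-m-1}$. If $|s|\le m$, both points match $o$ or neither does, since matching depends only on the coordinates below $|s|$, where $p$ and $p'$ agree. If $|s|\ge m+1$, the two distances differ by at most $2^{-|s|}\le2^{-m-1}$.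

A Cauchy sequence eventually has mutual distances below $1$, so it is eventually constant or eventually in $Z$. Hence $\mathcal{N}$ is complete, and $D$ is its set of isolated points. Let $\mathcal{M}$ consist of $D$ and the points $(x,z)\in Z$ with $x(n)=0$ and $z_n=0$ for all but finitely many $n$. It is dense, since truncating $(x,z)$ beyond $m$ moves it by at most $2^{-m-1}$. Its points are finite objects, and the sets $B_n$ and maps $\pi^i_n$ are uniformly computable. So $\mathcal{M}$ is an infinite decidable set, can be identified with $\omega$ by a computable bijection, and $d$ is a computable function on it with rational values. Therefore the code is computable.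
\end{proof}

Let $G=\prod_{s\in2^{<\omega}}K_{|s|}$, an abelian group in which $g+g=0$ for all $g$. For $g\in G$ put $g[s]=(g_{s\restriction j})_{j\le|s|}$ and $g[x]=(g_{x\restriction j})_{j\in\omega}$, the components of $g$ along an address, and define
\[
g\cdot(s,w)=(s,w+g[s]),\qquad g\cdot(x,z)=(x,z+\delta_x(g[x])).
\]
By linearity this is an action of $G$ on $\mathcal{N}$. Each $g$ preserves addresses and is its own inverse; working over $\mathbb{F}_2$ will thus make ``back'' and ``forth'' the same step.

\begin{proposition}\label{prop:iso}
The isometries of $\mathcal{N}$ onto itself are exactly the maps $p\mapsto g\cdot p$, $g\in G$.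
\end{proposition}

\begin{proof}
Let $g\in G$. For two points $(s,w),(t,w')$ of $D$ and $j\le|s\wedge t|$, both $w_j$ and $w'_j$ are shifted by $g_{s\restriction j}=g_{t\restriction j}$, so $w_j+w'_j$ is unchanged. For $(x,z)$ and $(s,w)$ with $s\not\subset x$ the distance is $2$ before and after. If $s\subset x$, then $\delta_s(g[s])=\delta_x(g[x]){\restriction}|s|$, so $\delta_s(w)$ and $z{\restriction}|s|$ are shifted by the same amount and matching is preserved in both directions. For distinct $(x,z),(x',z')$ with first difference at $m$, note that the shift $\delta_x(g[x])_j$ depends only on $x{\restriction}(j+1)$. So the coordinates $z_j=z'_j$ for $j<m$ receive equal shifts; and at $m$ either $x(m)\ne x'(m)$, which persists, or $x(m)=x'(m)$ and $z_m\ne z'_m$ receive equal shifts. Thus $g$ is an isometry, onto because it is an involution.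

Conversely, let $\varphi$ be an onto isometry. It preserves the set $D$ of isolated points. Let $(s,w)\ne(s,w')$ in $D$, with images $(t,v)$ and $(t',v')$. Since $\kappa$ is injective, $\{t,t'\}=\{s\}$ and $v+v'=w+w'$. Every point of $D$ shares its address with another one, so $\varphi$ preserves addresses on $D$, and $\varphi(s,w)=(s,w+h^s)$ where $\varphi(s,0)=(s,h^s)$. For $t\subsetneq s$, comparing $d((s,0),(t,0))$ with $d((s,h^s),(t,h^t))$ and using injectivity of $\kappa$ again gives $h^s_j+h^t_j=0$ for $j\le|t|$. Define $g\in G$ by $g_s=h^s_{|s|}$. Then $h^s_j=h^{s\restriction j}_j=g_{s\restriction j}$, so $h^s=g[s]$, and $\psi(p)=g\cdot\varphi(p)$ is an onto isometry fixing $D$ pointwise. Let $(x,z)\in Z$ and $\psi(x,z)=(x',z')\in Z$. Given $n$, Lemma~\ref{lem:onto} provides $w$ such that $(x,z)$ matches $(x{\restriction}n,w)$. Then $(x',z')$ is at distance $2-2^{-n}<2$ from $(x{\restriction}n,w)$, so it matches too: $x'{\restriction}n=x{\restriction}n$ and $z'{\restriction}n=\delta_{x\restriction n}(w)=z{\restriction}n$. Hence $\psi$ is the identity and $\varphi(p)=g\cdot p$.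
\end{proof}

\begin{corollary}\label{cor:orbit}
$(x,0)\cong(x,\nu)$ if and only if $\delta_x(u)=\nu$ has a solution.
\end{corollary}

\begin{proof}
We have $g\cdot(x,0)=(x,\delta_x(g[x]))$, and $g[x]$ ranges over all of $\prod_jK_j$.
\end{proof}

\section{Partial isometries and the proof of Theorem~\ref{thm:A}}\label{sec:game}

Fix $x\in2^\omega$ and let $a=(x,0)$, $b=(x,\nu)$. If $u$ is a solution, the element of $G$ with components $u_j$ along $x$ and $0$ elsewhere acts on $Z_x$ as translation by $\nu$ and maps $a$ to $b$. An $n$-solution gives the same thing on the part of $\mathcal{N}$ that sees only the first $n$ steps of $x$. Let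
\[
\mathcal{N}_n=Z_x\cup\{p\in\mathcal{N}\setminus Z_x:\text{the address }y\text{ of }p\text{ has }|y\wedge x|\le n\}.
\]
These sets increase, and their union is $\mathcal{N}$. For an $n$-solution $u$ let $g_u\in G$ have components $(g_u)_{x\restriction j}=u_j$ for $j\le n$ and $0$ elsewhere, and define $f_u$ on $\mathcal{N}_n$ by
\[
f_u(x,z)=(x,z+\nu),\qquad f_u(p)=g_u\cdot p\quad(p\in\mathcal{N}_n\setminus Z_x).
\]

\begin{lemma}\label{lem:partial}
Let $u$ be an $n$-solution.
\begin{enumerate}
\item[(a)] $f_u$ maps $\mathcal{N}_n$ to itself, $f_u\circ f_u$ is the identity, and $f_u(a)=b$.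
\item[(b)] $f_u$ preserves distances.
\item[(c)] If $u'$ is an $n'$-solution extending $u$, then $f_{u'}$ extends $f_u$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The map $f_u$ preserves addresses, $\nu+\nu=0$, and $g_u$ is an involution.

(b) On $\mathcal{N}_n\setminus Z_x$ the map is the isometry $g_u$. On $Z_x$, adding $\nu$ preserves the first place of disagreement. For the mixed case, observe first that for $o\in\mathcal{N}_n\setminus Z_x$ the distance $d((x,z),o)$ depends only on $z{\restriction}n$. Indeed, if $o=(y,z')\in Z$ and $m=|x\wedge y|\le n$, the first difference occurs at the least $j<m$ with $z_j\ne z'_j$, or at $m$ if there is none. If $o=(s,w)\in D$ with $s\not\subset x$, the distance is $2$. If $s\subset x$, then $|s|=|s\wedge x|\le n$, and matching depends on $z{\restriction}|s|$. Now let $p=(x,z)$. Since $u$ is an $n$-solution, $\delta_x(g_u[x])_j=u_j+\pi_j^{x(j)}(u_{j+1})=\nu_j$ for $j<n$, so $g_u\cdot p$ and $f_u(p)$ are points of $Z_x$ whose second coordinates agree below $n$. Applying the observation to $g_u\cdot o\in\mathcal{N}_n\setminus Z_x$,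
\[
d(f_u(p),f_u(o))=d(f_u(p),g_u\cdot o)=d(g_u\cdot p,g_u\cdot o)=d(p,o).
\]

(c) The elements $g_u$ and $g_{u'}$ differ only at components $x{\restriction}j$ with $j>n$. The action on a point with address $y$ uses only the components $y{\restriction}j$, and for a point of $\mathcal{N}_n\setminus Z_x$ we have $y{\restriction}j=x{\restriction}j$ only when $j\le|y\wedge x|\le n$.
\end{proof}

\begin{proposition}\label{prop:game}
Let $\alpha\ge1$ be countable, $x=x_\alpha$ and $\beta\le\alpha$. If $u$ is a $\beta$-good $n$-solution and $\bar p$ is a tuple from $\mathcal{N}_n$, then $\bar p\equiv_\beta f_u(\bar p)$.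
\end{proposition}

\begin{proof}
Induct on $\beta$. For $\beta=0$ this is Lemma~\ref{lem:partial}(b). For limit $\beta$, a $\beta$-good $u$ is $\beta'$-good for all $\beta'<\beta$. Let $\beta+1\le\alpha$, let $u$ be $(\beta+1)$-good, and let $o\in\mathcal{N}$ be played on either side. Choose $n'\ge n$ with $o\in\mathcal{N}_{n'}$, and use Lemma~\ref{lem:extend}(b) to extend $u$ to a $\beta$-good $n'$-solution $u'$. Let $o'=f_{u'}(o)$; then $f_{u'}(o')=o$ and $f_{u'}(\bar p)=f_u(\bar p)$ by Lemma~\ref{lem:partial}(a),(c). The induction hypothesis for $u'$ gives both $\bar po\equiv_\beta f_u(\bar p)o'$ and $\bar po'\equiv_\beta f_u(\bar p)o$. So $o'$ answers $o$ on either side, and $\bar p\equiv_{\beta+1}f_u(\bar p)$.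
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $\mathcal{M}$ be the presentation of Lemma~\ref{lem:metric}, so $\bar{\mathcal{M}}=\mathcal{N}$ and $\omega_1^{\mathcal{M}}=\omega_1^{CK}$. Let $\alpha$ be a countable ordinal; by Lemma~\ref{lem:basic}(a) we may assume $\alpha\ge1$. Put $x=x_\alpha$, $a=(x,0)$ and $b=(x,\nu)$. By Lemma~\ref{lem:extend}(a) and Corollary~\ref{cor:orbit}, $a\not\cong b$. The $0$-solution $u=(\emptyset)$ has no tokens, so it is $\alpha$-good, and Proposition~\ref{prop:game} gives $a\equiv_\alpha f_u(a)=b$. Thus for no countable $\alpha$ does $\equiv_\alpha$ imply $\cong$, and $\mathrm{SR}(\mathcal{N})\ge\omega_1$ by Lemma~\ref{lem:sr}. Finally, $\omega_1^{CK}$ is countable.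
\end{proof}

\begin{remark}
The responder cannot avoid the extension game. Suppose the position is $(a,b)$ for some $x$, and the challenger plays $(x{\restriction}n,0)$ next to $a$. This point is at distance $2-2^{-n}$ from $a$, so the answer must be a point $(s,w)\in D$ with $|s|=n$ that $b$ matches: $s=x{\restriction}n$ and $w$ is an $n$-solution. By injectivity of $\kappa$, the answers to $(x{\restriction}n,0)$ and $(x{\restriction}n',0)$ for $n<n'$ must extend one another. So $a\not\equiv_2b$ when $x$ is constantly $0$ (Example~\ref{ex:zero}), and $a\not\equiv_3b$ when $x=x_1$ (Example~\ref{ex:roots}). Thus $a\not\cong b$ alone gives little, and the high rank of the open trees of $x_\alpha$ is what Proposition~\ref{prop:game} needs.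
\end{remark}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Bounds on continuous Scott rank},
\texttt{https://williamchan-math.github.io/papers/\allowbreak bounds\_continuous\_scott\_rank.pdf}.

\end{thebibliography}
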